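\title{Universal compacta for extension dimension and the dominating number}

\begin{abstract}
For a CW-complex $K$ and a compact Hausdorff space $X$, write $\dim X\le K$ if every map from a closed subset of $X$ to $K$ extends over $X$. If $K$ is compact, then for every infinite cardinal $\alpha$ the class of compact Hausdorff spaces $X$ with $\dim X\le K$ and weight at most $\alpha$ has a member that contains a copy of every other member. We show that this fails for arbitrary CW-complexes: there is no such universal space for $K=K(\mathbb Q/\mathbb Z,1)$ and $\alpha=\omega$, and more generally for $K=K\big(\bigoplus_{p\in P}\mathbb Z/p^\infty,n\big)$ with $P$ an infinite set of primes, $n\ge1$ and $\omega\le\alpha<\mathfrak d$, where $\mathfrak d$ is the dominating number. The bound $\mathfrak d$ is exact for containing all metrizable compacta. For uncountable $\alpha$ with $2^\mu\le\alpha$ for all $\mu<\alpha$, universal spaces exist for all countable $K$, and for all $K$ if $\alpha>2^\omega$.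
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{compactum} is a compact Hausdorff space, maps are continuous, $I=[0,1]$, and the \emph{weight} $\operatorname{wt}X$ is the least cardinality of a base of $X$. For a space $X$ and a CW-complex $K$ we write $\dim X\le K$ if $K$ is an absolute extensor for $X$: for every closed $A\subset X$, every map $A\to K$ extends to a map $X\to K$. The notation comes from spheres: a compactum $X$ satisfies $\dim X\le S^n$ if and only if its covering dimension is at most $n$. For an Eilenberg--Mac Lane complex $K(G,n)$ the condition is cohomological (Section~\ref{sec:levels}). Only the empty space satisfies $\dim X\le\emptyset$, so we always assume $K\ne\emptyset$.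

Let $\alpha$ be an infinite cardinal. A compactum $U$ is \emph{$(K,\alpha)$-universal} if $\dim U\le K$, $\operatorname{wt}U\le\alpha$, and every compactum $X$ with $\dim X\le K$ and $\operatorname{wt}X\le\alpha$ embeds in $U$.

\begin{example}\label{ex:cubes}
Let $X$ be a compactum with a base of size at most $\alpha$. Any two points of $X$ lie in base members with disjoint closures, and one Urysohn function for each such pair of base members gives at most $\alpha$ maps $X\to I$ that separate points; so $X$ embeds in $I^\alpha$. If $K$ is contractible, every compactum satisfies $\dim X\le K$ (Lemma~\ref{lem:hep}), and $I^\alpha$ is $(K,\alpha)$-universal. If $K$ is discrete with at least two points, finite or infinite, then $\{0,1\}$ is a retract of $K$, so $\dim X\le K$ allows us to take the Urysohn functions with values in $\{0,1\}$, and $X$ embeds in $\{0,1\}^\alpha$. This cube is an inverse limit of finite discrete spaces, so $\dim\{0,1\}^\alpha\le K$ (Lemma~\ref{lem:limit}) and it is $(K,\alpha)$-universal.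
\end{example}

It is known that a $(K,\alpha)$-universal space exists for every compact CW-complex $K$ and every infinite $\alpha$. The following question comes from \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Does a $(K,\alpha)$-universal space exist for every CW-complex $K$ and every infinite cardinal $\alpha$?}
\medskip

One may well guess that it does. A map of a compactum into $K$ lands in a finite subcomplex, so each single extension problem and its solution involve only a compact part of $K$, and Example~\ref{ex:cubes} contains noncompact complexes with universal spaces. The answer is nevertheless negative. To state the result, let $\mathfrak d$ be the least size of a family $\mathcal D\subset\omega^\omega$ that is \emph{dominating}: every $\varphi\in\omega^\omega$ satisfies $\varphi\le\psi$ everywhere for some $\psi\in\mathcal D$. No countable family $\psi_0,\psi_1,\dots$ dominates $i\mapsto\psi_i(i)+1$, so $\omega<\mathfrak d\le2^\omega$. For a prime $p$, $\mathbb Z/p^\infty$ is the subgroup of $\mathbb Q/\mathbb Z$ of elements of $p$-power order.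

\begin{theorem}\label{thm:A}
Let $P$ be an infinite set of primes, $n\ge1$, $G=\bigoplus_{p\in P}\mathbb Z/p^\infty$ and $K=K(G,n)$. If $U$ is a compactum with $\dim U\le K$ and $\operatorname{wt}U<\mathfrak d$, then some metrizable compactum $X$ of covering dimension at most $n+1$ with $\dim X\le K$ does not embed in $U$. Hence there is no $(K,\alpha)$-universal space for any $\alpha$ with $\omega\le\alpha<\mathfrak d$, in particular for $\alpha=\omega$.
\end{theorem}

For $P$ the set of all primes and $n=1$ this is $K=K(\mathbb Q/\mathbb Z,1)$, and $\alpha=\omega$ answers the Question. The next two theorems are not needed for the answer; they show how far the obstruction reaches. A CW-complex is \emph{countable} if it has countably many cells.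

\begin{theorem}\label{thm:B}
For every countable CW-complex $K$ there is a compactum $U$ with $\dim U\le K$ and $\operatorname{wt}U\le\mathfrak d$ that contains a copy of every metrizable compactum $X$ with $\dim X\le K$. So for $K$ as in Theorem~\ref{thm:A} (in a countable model), the least weight of a compactum $U$ with $\dim U\le K$ containing copies of all metrizable compacta $X$ with $\dim X\le K$ is exactly $\mathfrak d$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\alpha$ be an uncountable cardinal with $2^\mu\le\alpha$ for all cardinals $\mu<\alpha$. If $K$ is countable, or if $K$ is an arbitrary CW-complex and $\alpha>2^\omega$, then a $(K,\alpha)$-universal space exists.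
\end{theorem}

If $\alpha$ is an uncountable strong limit cardinal ($2^\mu<\alpha$ for all $\mu<\alpha$), then $2^\omega<\alpha$, so every $K$ has a $(K,\alpha)$-universal space. Under GCH every uncountable $\alpha$ satisfies the hypothesis of Theorem~\ref{thm:C}, so the statement ``every countable $K$ has a $(K,\alpha)$-universal space'' holds exactly for uncountable $\alpha$. We do not settle the cardinals $\alpha\ge\mathfrak d$ not covered by Theorem~\ref{thm:C}, nor the case of uncountable $K$ with $\alpha=2^\omega$.

\medskip
\noindent\textbf{Where the guess goes wrong.} Let $K$ be the union of finite subcomplexes $N_0\subset N_1\subset\cdots$. If $\dim X\le K$, a problem $f:A\to N_m$ on $X$ has a solution $X\to N_k$, and the least possible $k$ is a cost attached to the problem. A compactum $U$ of weight $\alpha$ poses, up to homotopy and restriction, only $\alpha$ problems (Lemma~\ref{lem:sample}), and a problem on a subspace $X\subset U$ costs no more than the problem on $U$ that restricts to it. We would like to build an $X$ whose problems are too expensive for $U$. A single expensive problem does not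 suffice: we do not know the embedding, hence not which problem on $U$ restricts to ours, and the costs on $U$ may be unbounded. What we need is one datum on $X$, captured by one datum on $U$, that carries infinitely many problems at once. An integral cohomology class $x$ does this for $K(G,n)$: it gives a class ``$x/p$'' for each $p\in P$, so its cost is a function on $P$, and fewer than $\mathfrak d$ functions can be escaped. Section~\ref{sec:levels} makes this precise; Sections~\ref{sec:block} and~\ref{sec:X} build the expensive spaces. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.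

\section{Maps of compacta into complexes}\label{sec:tools}

We use the following textbook facts. A compact subset of a CW-complex lies in a finite subcomplex; in particular, a countable complex is an increasing union of finite subcomplexes $N_0\subset N_1\subset\cdots$, and every compact subset lies in some $N_k$. A finite CW-complex is homotopy equivalent to a finite simplicial complex. For a countable abelian group $\pi$ there is a countable complex $K(\pi,n)$. If $S,T$ are finite simplicial complexes, every map $|S|\to|T|$ is homotopic to a simplicial map $\operatorname{sd}^rS\to T$ for all large $r$, where $\operatorname{sd}^r$ is the $r$-th barycentric subdivision. Finally, a finite CW-complex $N$ is a neighborhood retract of a Euclidean space: $N\subset O\subset\mathbb R^d$ with $O$ open and a retraction $\rho:O\to N$. Fix these data and an $\varepsilon(N)>0$ such that $O$ contains the $\varepsilon(N)$-neighborhood of $N$. If $f:A\to N$ and $g:A\to\mathbb R^d$ are $\varepsilon(N)$-close, then $\rho((1-t)f+tg)$ is defined, so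
\begin{equation}\label{eq:close}
f\simeq\rho g\ \text{ in }N,\qquad\text{and } f\simeq g \text{ if } g(A)\subset N .
\end{equation}

\begin{lemma}\label{lem:hep}
Let $A$ be closed in a compactum $X$ and let $K$ be a CW-complex.
\begin{enumerate}
\item[(a)] Every map $f:A\to K$ extends over an open neighborhood of $A$.
\item[(b)] If $f_0\simeq f_1:A\to K$ and $f_0$ extends over $X$, then $f_1$ extends over $X$.
\item[(c)] The condition $\dim X\le K$ depends only on the homotopy type of $K$; it holds if $K$ is contractible.
\end{enumerate}
\end{lemma}

\begin{proof}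
(a) Let $f(A)\subset N$ with $N$ finite. By Tietze's theorem $f$ extends to $F:X\to\mathbb R^d$, and $\rho F$ extends $f$ over $F^{-1}(O)$.

(b) The extension of $f_0$ and the homotopy define a map on the closed set $X\times0\cup A\times I\subset X\times I$. By (a) it extends to a map $\Phi$ on an open set, which by compactness of $I$ contains $V\times I$ for an open $V\supset A$. Take $\lambda:X\to I$ equal to $1$ on $A$ and $0$ off $V$; then $x\mapsto \Phi(x,\lambda(x))$ extends $f_1$.

(c) Let $a:K\to K'$ and $b:K'\to K$ be inverse homotopy equivalences, $\dim X\le K$ and $f:A\to K'$. Extend $bf$ to $F:X\to K$; then $aF$ extends $abf\simeq f$, and (b) applies. For $K$ a point the condition is empty.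
\end{proof}

All inverse systems are indexed by directed sets. The limit $Z=\varprojlim Z_\lambda$ of compacta is a closed subset of $\prod Z_\lambda$, so its weight is at most any infinite cardinal that bounds the size of the index set and all $\operatorname{wt}Z_\lambda$. A closed set $A\subset Z$ equals $\varprojlim\pi_\lambda(A)$, where $\pi_\lambda$ are the projections: if $z_\lambda\in\pi_\lambda(A)$ for all $\lambda$, the nonempty compact sets $A\cap\pi_\lambda^{-1}(z_\lambda)$ are directed downward, and their common point is $z$.

\begin{lemma}\label{lem:limit}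
Let $Z=\varprojlim Z_\lambda$ be an inverse limit of compacta, $A\subset Z$ closed, $N$ a finite complex and $f:A\to N$. Then there are $\lambda$ and $f':\pi_\lambda(A)\to N$ with $f'\pi_\lambda|_A\simeq f$. Consequently, if $\dim Z_\lambda\le K$ for all $\lambda$, then $\dim Z\le K$.
\end{lemma}

\begin{proof}
The functions $g\pi_\lambda|_A$ with $g\in C(Z_\lambda)$ and $\lambda$ arbitrary form a subalgebra of $C(A)$, since the index set is directed; it contains the constants and separates points, so it is dense by the Stone--Weierstrass theorem. Approximating the $d$ coordinates of $f$ and passing to a common $\lambda$, we get $g:Z_\lambda\to\mathbb R^d$ with $g\pi_\lambda|_A$ $\varepsilon(N)$-close to $f$. Put $f'=\rho g|_{\pi_\lambda(A)}$ and use \eqref{eq:close}. For the last claim, a map $f:A\to K$ lands in a finite $N$; extend $f'$ to $F':Z_\lambda\to K$, note that $F'\pi_\lambda$ extends $f'\pi_\lambda|_A\simeq f$, and apply Lemma~\ref{lem:hep}(b).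
\end{proof}

The next lemma counts extension problems. All three theorems rest on it.

\begin{lemma}\label{lem:sample}
Let $\mu$ be an infinite cardinal, $Y$ a locally compact Hausdorff space with $\operatorname{wt}Y\le\mu$, and $N$ a finite complex. There is a set $\Theta(Y,N)$ of at most $\mu$ pairs $(B,g)$, with $B\subset Y$ compact and $g:B\to N$, such that for every compact $A\subset Y$ and $f:A\to N$ some $(B,g)\in\Theta(Y,N)$ has $A\subset\operatorname{int}B$ and $g|_A\simeq f$.
\end{lemma}

\begin{proof}
The members with compact closure of a base of size $\le\mu$ form a base $\mathcal O$. Let $B$ run over the closures of finite unions of members of $\mathcal O$. Each $B$ has at most $\mu$ real functions separating points (Example~\ref{ex:cubes}); their polynomials with rational coefficients are dense in $C(B)$, so the metric space $C(B,\mathbb R^d)$ has weight $\le\mu$, and its subspace $C(B,N)$ has a dense subset of size $\le\mu$. Let $g$ run over this subset. Given $A$ and $f$, apply Lemma~\ref{lem:hep}(a) inside a compact neighborhood of $A$ to extend $f$ to $\bar f$ on an open set $V\supset A$ of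 $Y$. Cover $A$ by finitely many members of $\mathcal O$ with closures in $V$, let $B$ be the closure of their union, choose $g$ $\varepsilon(N)$-close to $\bar f|_B$, and use \eqref{eq:close}.
\end{proof}

We shall glue mapping cylinders into simplicial complexes repeatedly and need to stay among simplicial complexes. A subcomplex $S\subset M$ is \emph{full} if every simplex of $M$ with vertices in $S$ belongs to $S$. If $S$ is a subcomplex of $M$ and of $M'$, full in one of them, and $M$, $M'$ share only the vertices of $S$, then the simplices common to $M$ and $M'$ are exactly those of $S$, so the union of the two abstract complexes triangulates $|M|\cup_{|S|}|M'|$.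

\begin{lemma}\label{lem:cyl}
Let $v:S\to T$ be a simplicial map of finite simplicial complexes. There is a finite simplicial complex $\operatorname{Cyl}(v)$ of dimension at most $\max(\dim S+1,\dim T)$ that contains $S$ and $T$ as disjoint full subcomplexes and deformation retracts onto $T$ by a retraction whose restriction to $S$ is $v$. In particular, the inclusion of $S$ is homotopic in $\operatorname{Cyl}(v)$ to $v$.
\end{lemma}

\begin{proof}
Order the vertices of $S$ as $u_1<\dots<u_a$. The vertex set of $\operatorname{Cyl}(v)$ is the disjoint union of those of $S$ and $T$; its simplices are the simplices of $T$ and the nonempty subsets of the sets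
\[
\{s_0,\dots,s_i\}\cup\{v(s_i),\dots,v(s_k)\},\qquad s_0<\dots<s_k\text{ spanning a simplex of }S,\quad 0\le i\le k .
\]
Such a set has at most $k+2$ elements, its part in $S$ is a simplex of $S$ (and $i=k$ yields all simplices of $S$), and its part in $T$ is a simplex of $T$. This gives the dimension bound and fullness. Let $M_b$ be the full subcomplex on $u_1,\dots,u_b$ and the vertices of $T$, so $M_a=\operatorname{Cyl}(v)$ and $M_0=T$. Let $\xi\subset\{s_0,\dots,s_i\}\cup\{v(s_i),\dots,v(s_k)\}$ be a simplex of $M_b$ containing $u_b=s_{i'}$, $i'\le i$. No $s_j$ with $j>i'$ lies in $M_b$, so $\xi\subset\{s_0,\dots,s_{i'}\}\cup\{v(s_{i'}),\dots,v(s_k)\}$, and $\xi\cup\{v(u_b)\}$ is a simplex of $M_b$. Hence the vertex map sending $u_b$ to $v(u_b)$ and fixing the other vertices is a simplicial retraction $M_b\to M_{b-1}$, and the straight-line homotopy from the identity to it stays inside simplices of $M_b$ and fixes $M_{b-1}$. The composite for $b=a,\dots,1$ is simplicial and agrees with $v$ on the vertices of $S$, hence on $S$.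
\end{proof}

\section{Extension levels and the diagonal argument}\label{sec:levels}

In Sections~\ref{sec:levels}--\ref{sec:X}, $P$, $n$, $G$ are as in Theorem~\ref{thm:A}. Cohomology is \v Cech cohomology: for a closed subset $A$ of a compactum $X$ and an abelian group $\Gamma$, $H^*(X,A;\Gamma)$ is the direct limit, over finite open covers of $X$, of the simplicial cohomology of the nerve relative to the nerve of the trace on $A$. Coefficients are $\mathbb Z$ when omitted. We use these standard properties.
\begin{enumerate}
\item[(H1)] There are natural exact sequences of pairs and triples, with coboundary $\delta$ natural also in $\Gamma$, and a short exact sequence of coefficient groups gives a long exact sequence in $H^*(X,A;\,\cdot\,)$.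
\item[(H2)] On finite simplicial pairs $H^*$ is simplicial cohomology. So $H^{j}(L,L_0;\Gamma)=0$ if all simplices outside $L_0$ have dimension $<j$; and if $L=L_0\cup E_1\cup\dots\cup E_s$ with subcomplexes $E_i$ meeting one another only inside $L_0$, restriction gives $H^*(L,L_0;\Gamma)\cong\bigoplus_iH^*(E_i,E_i\cap L_0;\Gamma)$, already on cochains.
\item[(H3)] Continuity: if $X=\varprojlim X_i$ and $A=\varprojlim A_i$ with $A_i\subset X_i$ closed, then $H^*(X,A;\Gamma)=\varinjlim H^*(X_i,A_i;\Gamma)$. Since a closed set is the intersection of its closed neighborhoods, a class on it extends to one of them.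
\item[(H4)] $H^*(X;\,\cdot\,)$ commutes with directed unions and direct sums of coefficient groups, because nerves of finite covers are finite.
\item[(H5)] (Huber's theorem) $[X,K(\Gamma,n)]\cong H^n(X;\Gamma)$ naturally in the compactum $X$.
\end{enumerate}
By (H5) and Lemma~\ref{lem:hep}(b), $\dim X\le K(G,n)$ if and only if $H^n(X;G)\to H^n(A;G)$ is onto for every closed $A\subset X$.

Write $\Gamma_p=\mathbb Z/p^\infty$ and let $\Gamma_{p,k}\subset\Gamma_p$ be the cyclic subgroup of order $p^k$, generated by $1/p^k$. Then $\Gamma_p=\bigcup_k\Gamma_{p,k}$, and this filtration takes over the role of $N_0\subset N_1\subset\cdots$. For $k\ge1$ let $\iota_{p,k}:\mathbb Z\to\Gamma_{p,k}$ send $1$ to $1/p$; we use the same letter for the induced map on cohomology.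

\begin{definition}
Let $A$ be closed in a compactum $X$, $x\in H^n(A)$, and $p$ a prime. The class $x$ is \emph{$(p,k)$-extendable over $X$} if $\iota_{p,k}x$ lies in the image of $H^n(X;\Gamma_{p,k})\to H^n(A;\Gamma_{p,k})$. The \emph{level} $\operatorname{lev}_p(x;X)$ is the least such $k\ge1$, and $\infty$ if there is none.
\end{definition}

The level says which denominators $p^k$ are needed to extend $x/p$.

\begin{lemma}\label{lem:level}
\begin{enumerate}
\item[(a)] $x$ is $(p,k)$-extendable over $X$ if and only if $k\ge\operatorname{lev}_p(x;X)$.
\item[(b)] If $A\subset X\subset U$ and $A\subset B\subset U$ are closed and $y\in H^n(B)$, then $\operatorname{lev}_p(y|_A;X)\le\operatorname{lev}_p(y;U)$.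
\item[(c)] If $\dim U\le K(G,n)$, $B\subset U$ is closed, $y\in H^n(B)$ and $p\in P$, then $\operatorname{lev}_p(y;U)<\infty$.
\item[(d)] If $\operatorname{lev}_p(x;X)\le k$, then $p^{k-1}\delta x\in p^kH^{n+1}(X,A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inclusion $\Gamma_{p,k}\subset\Gamma_{p,k+1}$ carries $\iota_{p,k}$ to $\iota_{p,k+1}$, so it carries an extension of $\iota_{p,k}x$ to an extension of $\iota_{p,k+1}x$.

(b) Restrict an extension of $\iota_{p,k}y$ from $U$ to $X$.

(c) Since $\Gamma_p$ is a direct summand of $G$, the map $H^n(U;\Gamma_p)\to H^n(B;\Gamma_p)$ is onto, so the image of $\iota_{p,1}y$ in $H^n(B;\Gamma_p)$ extends to a class $z$ on $U$. By (H4), $z$ comes from some $z_k\in H^n(U;\Gamma_{p,k})$. The classes $z_k|_B$ and $\iota_{p,k}y$ have the same image in $H^n(B;\Gamma_p)=\varinjlim_kH^n(B;\Gamma_{p,k})$, so they coincide after $k$ is increased.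

(d) By (a) and exactness, $\iota_{p,k}\delta x=\delta\iota_{p,k}x=0$. Identify $\Gamma_{p,k}$ with $\mathbb Z/p^k$ by $1/p^k\mapsto1$; then $\iota_{p,k}$ is multiplication by $p^{k-1}$ followed by reduction mod $p^k$. So $p^{k-1}\delta x$ reduces to $0$, and the coefficient sequence of $0\to\mathbb Z\xrightarrow{p^k}\mathbb Z\to\mathbb Z/p^k\to0$ shows that it is divisible by $p^k$.
\end{proof}

\begin{lemma}\label{lem:few}
Let $U$ be a compactum with $\operatorname{wt}U\le\alpha$, $\alpha$ infinite. There is a set $\mathfrak F$ of at most $\alpha$ pairs $(B,y)$, with $B\subset U$ closed and $y\in H^n(B)$, such that for every closed $A\subset U$ and $x\in H^n(A)$ some $(B,y)\in\mathfrak F$ has $A\subset B$ and $y|_A=x$.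
\end{lemma}

\begin{proof}
Write a countable $K(\mathbb Z,n)$ as an increasing union of finite subcomplexes $N_m$, and let $\mathfrak F$ consist of the pairs $(B,[g])$ with $(B,g)\in\bigcup_m\Theta(U,N_m)$, where $[g]\in H^n(B)$ corresponds to $g$ under (H5). A class $x$ is represented by a map $A\to N_m$ for some $m$; apply Lemma~\ref{lem:sample}.
\end{proof}

The geometric content of Theorem~\ref{thm:A} is that levels, although finite, can be forced above any prescribed function.

\begin{proposition}\label{prop:X}
For every $\varphi:P\to\{1,2,\dots\}$ there are a metrizable compactum $X$ of covering dimension at most $n+1$ with $\dim X\le K(G,n)$, a closed subset $A\cong S^n$ of $X$, and $x\in H^n(A)$ with $\operatorname{lev}_p(x;X)>\varphi(p)$ for every $p\in P$.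
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:X}]
Put $\alpha=\max(\operatorname{wt}U,\omega)<\mathfrak d$ and take $\mathfrak F$ from Lemma~\ref{lem:few}. By Lemma~\ref{lem:level}(c), each $(B,y)\in\mathfrak F$ defines a function $\psi_{B,y}:P\to\omega$, $p\mapsto\operatorname{lev}_p(y;U)$. The set $P$ is countably infinite and $|\mathfrak F|<\mathfrak d$, so these functions do not dominate $\omega^P$: there is $\varphi$, which we may increase to take values $\ge1$, such that for every $(B,y)\in\mathfrak F$ some $p\in P$ has $\varphi(p)>\psi_{B,y}(p)$. Let $X,A,x$ be as in Proposition~\ref{prop:X} for this $\varphi$, and suppose $X\subset U$. Choose $(B,y)\in\mathfrak F$ with $A\subset B$, $y|_A=x$, and $p$ with $\varphi(p)>\psi_{B,y}(p)$. By Lemma~\ref{lem:level}(b),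
\[
\varphi(p)<\operatorname{lev}_p(x;X)\le\operatorname{lev}_p(y;U)=\psi_{B,y}(p)<\varphi(p),
\]
a contradiction. For the last assertion, a metrizable compactum has weight $\le\omega\le\alpha$.
\end{proof}

\begin{remark}
For finite $P$ the countably many constant functions dominate $\omega^P$, and the argument gives nothing. The hypothesis $n\ge1$ cannot be dropped: $K(G,0)$ is an infinite discrete space, covered by Example~\ref{ex:cubes}.
\end{remark}

\section{A block that delays extension at one prime}\label{sec:block}

We start from a disk $\Delta^{n+1}$ with boundary $A$, where all levels of a generator $x$ of $H^n(A)$ are infinite. The levels must become finite at every $p\in P$, and all other extension problems must become solvable too, but the level at $p$ must stay above $\varphi(p)$. We treat one prime at a time, so we need a substitute for the disk that solves problems at $p$, not too cheaply, and changes nothing at the other primes.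

\begin{example}\label{ex:moebius}
Let $n=1$, let $A$ be a circle and $x$ a generator of $H^1(A)$. For a polyhedron $Y\supset A$ we have $H^1(Y;\Gamma)=\operatorname{Hom}(H_1(Y),\Gamma)$, and $H^1(A;\Gamma)=\Gamma$. Let $C$ be the M\"obius band with boundary $A$. Then $H_1(C)=\mathbb Za$ with $[A]=2a$, so $c\in\Gamma$ extends over $C$ if and only if $c\in2\Gamma$. Let $D$ be the projective plane with $A$ the projective line. Then $H_1(D)=\mathbb Z/2$ is generated by $[A]$, so $c$ extends over $D$ if and only if $2c=0$. Let $E=C\cup_AD$. By van Kampen's theorem $\pi_1(E)=\langle a,b\mid b=a^2,\ b^2=1\rangle=\mathbb Z/4$, so $c$ extends over $E$ if and only if $c=2c'$ with $4c'=0$, that is, if and only if it extends over both $C$ and $D$. Now take $c=1/p\in\Gamma_{p,k}$. We have $1/2\notin2\Gamma_{2,1}=0$ and $1/2=2\cdot\frac14\in2\Gamma_{2,2}$; for odd $p$ we have $1/p\in2\Gamma_{p,1}=\Gamma_{p,1}$ and $2/p\ne0$. The levels of $x$ are therefore: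
\[
\begin{array}{c|cccc}
 &\text{disk}&C&D&E\\\hline
p=2&\infty&2&1&2\\
p\text{ odd}&\infty&1&\infty&\infty
\end{array}
\]
The band $C$ makes the level at $2$ finite and greater than $1$, but ruins the odd primes. The plane $D$ behaves like a disk at odd primes, but ruins the prime $2$. Their union keeps the better entry of each row.
\end{example}

The band is the mapping cylinder, and the plane the mapping cone, of a map of degree $2$. In general fix a prime $p$ and integers $\ell,m\ge1$. Let $\Sigma$ and $S$ be triangulated $n$-spheres and let $f:\Sigma\to\partial\Delta^{n+1}$ and $v:S\to\Sigma$ be simplicial maps; orient the three spheres, and suppose $\deg f=p^\ell$, $\deg v=p^m$. Put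
\[
C=\operatorname{Cyl}(f),\qquad D=\operatorname{Cyl}(v)\cup_S\operatorname{cone}(S),\qquad E=C\cup_\Sigma D ;
\]
see Figure~\ref{fig:block}. By Lemma~\ref{lem:cyl}, $\Sigma$ is full in $C$ and in $D$, and $S$ is full in $\operatorname{Cyl}(v)$; so $E$ is a simplicial complex of dimension at most $n+1$ with $\Sigma$ as a full subcomplex. We call $E$ a \emph{$(p,\ell,m)$-block} on $\Sigma$. The orientation identifies $H^n(\,\cdot\,;\Gamma)=\operatorname{Hom}(H_n(\,\cdot\,),\Gamma)$ of each sphere with $\Gamma$, and a map of degree $d$ induces multiplication by $d$.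

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[very thick] (0,0) ellipse (0.3 and 1);
\draw (-3,0) ellipse (0.2 and 0.6);
\draw (3,0) ellipse (0.3 and 1);
\draw (0,1)--(-3,0.6); \draw (0,-1)--(-3,-0.6);
\draw (0,1)--(3,1); \draw (0,-1)--(3,-1);
\draw (3,1)--(5,0)--(3,-1);
\fill (5,0) circle (1.5pt);
\draw[->] (-0.6,0)--node[above]{degree $p^\ell$}(-2.5,0);
\draw[->] (2.4,0)--node[above]{degree $p^m$}(0.6,0);
\node at (-3,-1.3) {$\partial\Delta^{n+1}$};
\node at (0,-1.3) {$\Sigma$};
\node at (3,-1.3) {$S$};
\draw[|-|] (-3,1.35)--node[above]{$C$}(-0.05,1.35);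
\draw[|-|] (0.05,1.35)--node[above]{$D$}(5,1.35);
\end{tikzpicture}
\caption{A $(p,\ell,m)$-block on an $n$-sphere $\Sigma$ (schematic). On the left is the mapping cylinder $C$ of a map of degree $p^\ell$ out of $\Sigma$; on the right is the mapping cone $D$ of a map of degree $p^m$ into $\Sigma$. The block replaces an $(n+1)$-simplex with boundary $\Sigma$.}
\label{fig:block}
\end{figure}

\begin{lemma}\label{lem:block}
For every abelian group $\Gamma$ there is an isomorphism $H^{n+1}(E,\Sigma;\Gamma)\cong\Gamma/p^\ell\Gamma\oplus\Gamma$ under which $\delta:H^n(\Sigma;\Gamma)=\Gamma\to H^{n+1}(E,\Sigma;\Gamma)$ is $c\mapsto(c+p^\ell\Gamma,\;p^mc)$.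
\end{lemma}

\begin{proof}
By (H2), restriction gives $H^{n+1}(E,\Sigma;\Gamma)\cong H^{n+1}(C,\Sigma;\Gamma)\oplus H^{n+1}(D,\Sigma;\Gamma)$, and $\delta c$ has components $\delta_Cc$ and $\delta_Dc$, the coboundaries for the two pairs.

The complex $C$ deformation retracts onto $\partial\Delta^{n+1}$ by a retraction that is $f$ on $\Sigma$. So $H^{n+1}(C;\Gamma)=0$, and the sequence of the pair reads
\[
\Gamma=H^n(C;\Gamma)\xrightarrow{\ p^\ell\ }H^n(\Sigma;\Gamma)=\Gamma\xrightarrow{\ \delta_C\ }H^{n+1}(C,\Sigma;\Gamma)\to0 .
\]
Thus $\delta_C$ is the quotient map $\Gamma\to\Gamma/p^\ell\Gamma$.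

Let $M=\operatorname{Cyl}(v)$ with deformation retraction $r:M\to\Sigma$, $r|_S=v$. There are isomorphisms
\[
H^{n+1}(D,\Sigma;\Gamma)\xleftarrow{\ \cong\ }H^{n+1}(D,M;\Gamma)\xrightarrow{\ \cong\ }H^{n+1}(\operatorname{cone}S,S;\Gamma)\xleftarrow[\delta]{\ \cong\ }H^n(S;\Gamma)=\Gamma,
\]
the first from the triple $(D,M,\Sigma)$ and $H^*(M,\Sigma;\Gamma)=0$, the second from (H2), the third because the cone is contractible and $n\ge1$. Since $c=(r^*c)|_\Sigma$, the class $\delta_Dc$ is the image of $\delta(r^*c)\in H^{n+1}(D,M;\Gamma)$, which restricts to $\delta(r^*c|_S)=\delta(v^*c)$ on $(\operatorname{cone}S,S)$. So $\delta_Dc$ corresponds to $v^*c=p^mc$.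
\end{proof}

So $c$ extends over $E$ if and only if $c\in p^\ell\Gamma$ and $p^mc=0$. In $\Gamma_p$ the first condition always holds, because $\Gamma_p$ is divisible, and the second holds for $c\in\Gamma_{p,m}$; since $\Gamma_p$ is torsion, every $c$ is served by some $m$. These are the two properties of $\mathbb Z/p^\infty$ that the construction uses. On the other hand $1/p\in p^\ell\Gamma_{p,k}$ only for $k>\ell$.

\medskip
\noindent\textbf{The modification.} Let $L$ be a finite simplicial complex of dimension at most $n+1$ with $n$-skeleton $L^{(n)}$; below, $\sigma$ ranges over the $(n+1)$-simplices of $L$. Since $n\ge1$, the sphere $S^n$ has self-maps of every degree. By simplicial approximation there is one $r$ such that each $\operatorname{sd}^r\partial\sigma$ has a simplicial map of degree $p^\ell$ to $\partial\Delta^{n+1}$, and each $\operatorname{sd}^r\partial\sigma$ receives a simplicial map of degree $p^m$ from a subdivision of $\partial\Delta^{n+1}$. Let $E_\sigma$ be the resulting block on $\operatorname{sd}^r\partial\sigma$, with new vertices chosen disjointly for different $\sigma$, and put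
\[
\tilde L=\operatorname{sd}^rL^{(n)}\cup\bigcup_\sigma E_\sigma .
\]
By fullness this is a finite simplicial complex of dimension at most $n+1$, with $E_\sigma\cap L^{(n)}=\partial\sigma$ and different blocks meeting only in $L^{(n)}$. Let $q:\tilde L\to L$ be the identity on $L^{(n)}$ and map $E_\sigma$ into $\sigma$; such $q$ exists by Lemma~\ref{lem:hep}(c), as $\sigma$ is contractible. We call $q:\tilde L\to L$ a \emph{$(p,\ell,m)$-modification} of $L$. The next two lemmas globalize the two features of the last column in Example~\ref{ex:moebius}: obstructions of the form in Lemma~\ref{lem:level}(d) survive, and classes of order dividing $p^m$ become extendable.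

\begin{lemma}\label{lem:persist}
Let $A\subset L^{(n)}$ be a subcomplex, $H=H^{n+1}(L,A)$, $\tilde H=H^{n+1}(\tilde L,A)$ and $e\in H$. Let $p'$ be a prime and $k\ge1$, with $p'\ne p$ or $k\le\ell$. If $p'^{\,k-1}e\notin p'^{\,k}H$, then $p'^{\,k-1}q^*e\notin p'^{\,k}\tilde H$.
\end{lemma}

\begin{proof}
We present $H$ and $\tilde H$ with the same relations and construct a left inverse of $q^*$ modulo a suitable integer. Let $g_\sigma\in H^n(\partial\sigma)$ be the generator given by the orientation and $s_\sigma=\delta g_\sigma$, a generator of $H^{n+1}(\sigma,\partial\sigma)$. By (H2) and Lemma~\ref{lem:block} with $\Gamma=\mathbb Z$,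
\[
F=H^{n+1}(L,L^{(n)})=\bigoplus_\sigma\mathbb Zs_\sigma,\qquad
\tilde F=H^{n+1}(\tilde L,L^{(n)})=\bigoplus_\sigma\big((\mathbb Z/p^\ell)\,t_\sigma\oplus\mathbb Zy_\sigma\big),
\]
where $\delta g_\sigma=t_\sigma+p^my_\sigma$ in $H^{n+1}(E_\sigma,\partial\sigma)$. Let $j:F\to\tilde F$ be induced by $q$. As $q$ maps $(E_\sigma,\partial\sigma)$ to $(\sigma,\partial\sigma)$ and is the identity on $\partial\sigma$, it respects the summands and $j(s_\sigma)=q^*\delta g_\sigma=\delta g_\sigma=t_\sigma+p^my_\sigma$. Since $H^{n+1}(L^{(n)},A)=0$, the triples $(L,L^{(n)},A)$ and $(\tilde L,L^{(n)},A)$ give a commutative diagram with exact rows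
\[
\begin{array}{ccccccc}
H^n(L^{(n)},A)&\xrightarrow{\ \delta\ }&F&\longrightarrow&H&\longrightarrow&0\\
\big\|&&\big\downarrow j&&\big\downarrow q^*&&\\
H^n(L^{(n)},A)&\xrightarrow{\ \delta\ }&\tilde F&\longrightarrow&\tilde H&\longrightarrow&0 .
\end{array}
\]
With $R\subset F$ the image of the upper $\delta$, we get $H=F/R$ and $\tilde H=\tilde F/j(R)$.

If $p'=p$, let $b=p^\ell$ and define $\tau_0:\tilde F\to F/bF$ by $t_\sigma\mapsto s_\sigma$, $y_\sigma\mapsto0$; this is well defined as $p^\ell s_\sigma=0$ in $F/bF$. If $p'\ne p$, let $b=p'^{\,k}$, choose $u\in\mathbb Z$ with $up^m\equiv1\pmod b$, and define $\tau_0$ by $t_\sigma\mapsto0$, $y_\sigma\mapsto us_\sigma$. In both cases $\tau_0j(s_\sigma)=s_\sigma+bF$, so $\tau_0j$ is reduction mod $b$. Hence $\tau_0$ sends $j(R)$ into $(R+bF)/bF$ and induces $\tau:\tilde H\to F/(R+bF)=H/bH$ with $\tau q^*$ equal to reduction mod $b$. If $p'^{\,k-1}q^*e=p'^{\,k}\tilde h$, applying $\tau$ gives $p'^{\,k-1}e\in p'^{\,k}H+bH$, and this group is $p'^{\,k}H$ because $p'^{\,k}$ divides $b$; for $p'=p$ this is where $k\le\ell$ is used.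
\end{proof}

For a subcomplex $M\subset L$ put $\tilde M=(M\cap L^{(n)})\cup\bigcup_{\sigma\subset M}E_\sigma$. Then $q(\tilde M)\subset M$.

\begin{lemma}\label{lem:extend}
Let $M\subset L$ be a subcomplex.
\begin{enumerate}
\item[(a)] If $M$ contains every simplex of $L$ that meets a set $B\subset L$, then $q^{-1}(B)\subset\tilde M$.
\item[(b)] For $z\in H^n(M;\Gamma_{p,m})$, the image of $q^*z$ in $H^n(\tilde M;\Gamma_p)$ extends over $\tilde L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $q(u)\in B$. If $u\in L^{(n)}$, then $u=q(u)\in B\subset M$, so $u\in M\cap L^{(n)}$. If $u\in E_\sigma$, then $q(u)\in\sigma\cap B$, so $\sigma\subset M$.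

(b) By (H2), $H^{n+1}(M\cup L^{(n)},M;\Gamma_{p,m})=0$, so $z$ extends to $w\in H^n(M\cup L^{(n)};\Gamma_{p,m})$. Let $w'$ be its image with coefficients in $\Gamma_p$, and let $L_0=\tilde M\cup L^{(n)}$. Since $q(L_0)\subset M\cup L^{(n)}$, the class $q^*w'\in H^n(L_0;\Gamma_p)$ is defined, and it restricts on $\tilde M$ to the image of $q^*z$. It extends over $\tilde L$ if and only if $\delta q^*w'=0$ in
\[
H^{n+1}(\tilde L,L_0;\Gamma_p)=\bigoplus_{\sigma\not\subset M}H^{n+1}(E_\sigma,\partial\sigma;\Gamma_p).
\]
The component at $\sigma$ is $\delta c$ with $c=w'|_{\partial\sigma}\in H^n(\partial\sigma;\Gamma_p)=\Gamma_p$. This $c$ comes from $H^n(\partial\sigma;\Gamma_{p,m})$, so $p^mc=0$; also $p^\ell\Gamma_p=\Gamma_p$. By Lemma~\ref{lem:block}, $\delta c=0$.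
\end{proof}

\section{Compacta with large levels}\label{sec:X}

\begin{proof}[Proof of Proposition~\ref{prop:X}]
One modification solves the problems at one prime and of bounded order, on subcomplexes of one triangulation. To solve all problems on all closed sets we modify infinitely often, return to every pair (prime, order) infinitely often, and let the mesh tend to $0$. The exponent $\ell$ at the prime $p$ is always $\varphi(p)$.

\emph{Construction.} Choose a sequence $(p_i,m_i)_{i\ge0}$ in $P\times\{1,2,\dots\}$ in which every pair occurs infinitely often. Let $L_0=\Delta^{n+1}$ and $A=\partial\Delta^{n+1}$. Suppose finite simplicial complexes $L_0,\dots,L_i$ of dimension $\le n+1$ with fixed metrics are given, together with composite maps $q_{j,i}:L_i\to L_j$ $(j\le i$, $q_{i,i}=\mathrm{id})$, and suppose $A$ is the space of a subcomplex of $L_i$. By uniform continuity there is an iterated barycentric subdivision $L_i'$ of $L_i$ with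
\begin{equation}\label{eq:mesh}
\operatorname{diam}q_{j,i}(\xi)<2^{-i}\quad\text{for all simplices }\xi\text{ of }L_i'\text{ and all }j\le i .
\end{equation}
Let $q_{i,i+1}:L_{i+1}\to L_i'$ be a $(p_i,\varphi(p_i),m_i)$-modification. Since $\dim A=n$, the set $A$ lies in the $n$-skeleton of $L_i'$, so it is the space of a subcomplex of $L_{i+1}$ and $q_{i,i+1}|_A=\mathrm{id}$. Put $X=\varprojlim L_i$ with projections $\pi_i$. It is a metrizable compactum, and the constant threads $(a,a,\dots)$, $a\in A$, form a copy of $A$, the limit of the subsets $A\subset L_i$. Each $L_i$ has covering dimension $\le n+1$, so Lemma~\ref{lem:limit} with $K=S^{n+1}$ gives the same for $X$.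

\emph{Large levels.} Let $x$ generate $H^n(A)$, let $H_i=H^{n+1}(L_i,A)$ and $e_i=\delta x\in H_i$; then $e_{i+1}=q_{i,i+1}^*e_i$. Fix $p\in P$ and $k=\varphi(p)$. We claim $p^{k-1}e_i\notin p^kH_i$ for all $i$. For $i=0$ this holds as $H_0=\mathbb Ze_0\cong\mathbb Z$. The step from $i$ to $i+1$ is Lemma~\ref{lem:persist}, whose hypothesis holds because either $p\ne p_i$, or $p=p_i$ and $k$ equals the exponent $\ell=\varphi(p_i)$. By (H3), $H^{n+1}(X,A)=\varinjlim H_i$; a relation $p^{k-1}\delta x=p^kh$ in the limit would already hold in some $H_i$, which is impossible. By Lemma~\ref{lem:level}(d), $\operatorname{lev}_p(x;X)>k=\varphi(p)$.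

\emph{The inequality $\dim X\le K(G,n)$.} Let $B\subset X$ be closed and nonempty. By (H4), every class in $H^n(B;G)$ is a finite sum of images of classes $z\in H^n(B;\Gamma_{p,m})$ with $p\in P$, $m\ge1$. So it suffices to extend the image of such a $z$ in $H^n(B;\Gamma_p)$ over $X$. Put $B_i=\pi_i(B)$, so $B=\varprojlim B_i$. By (H3), $z$ is pulled back from a class on some $B_j$, and that class extends to a class $z'$ on a closed neighborhood $V$ of $B_j$ in $L_j$; by compactness $V$ contains the $\varepsilon$-neighborhood of $B_j$ for some $\varepsilon>0$. Choose $i\ge j$ with $2^{-i}<\varepsilon$ and $(p_i,m_i)=(p,m)$. Write $q=q_{i,i+1}$ and let $M$ be the union of the simplices of $L_i'$ that meet $B_i$. For such a simplex $\xi$, the set $q_{j,i}(\xi)$ meets $q_{j,i}(B_i)=B_j$ and has diameter $<\varepsilon$ by \eqref{eq:mesh}; so $q_{j,i}(M)\subset V$. Hence $z''=q_{j,i}^*z'\in H^n(M;\Gamma_{p,m})$ is defined, and its pullback under $\pi_i|_B:B\to M$ is $z$. By Lemma~\ref{lem:extend}(b), the image of $q^*z''$ in $H^n(\tilde M;\Gamma_p)$ extends to $\hat w\in H^n(L_{i+1};\Gamma_p)$. By Lemma~\ref{lem:extend}(a),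 $\pi_{i+1}(B)\subset q^{-1}(B_i)\subset\tilde M$. Therefore $\pi_{i+1}^*\hat w\in H^n(X;\Gamma_p)$ restricts on $B$ to the image of $(q\pi_{i+1}|_B)^*z''=(\pi_i|_B)^*z''=z$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{A compactum of weight $\mathfrak d$ for countable complexes}\label{sec:B}

Let $K$ be countable, the union of nonempty finite subcomplexes $N_0\subset N_1\subset\cdots$. The idea is to start with the Hilbert cube and to adjoin, for each extension problem, a new coordinate that solves it. The coordinate takes values in some $N_k$, and $k$ cannot be fixed in advance, so we record $k$ as well. The result is a noncompact space $W$ whose compact subsets are controlled by functions in $\omega^\omega$.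

Let $N=\bigsqcup_kN_k\times\{k\}$, $Q=I^\omega$ and $Y_r=Q\times N^r$; each $Y_r$ is locally compact and metrizable with a countable base. Let $\Pi_r$ be the countable set of triples $(m,B,g)$ with $m<\omega$ and $(B,g)\in\Theta(Y_r,N_m)$ (Lemma~\ref{lem:sample}). New coordinates create new problems, so we list the problems of all $Y_r$ in one sequence $\big(r_j,(m_j,B_j,g_j)\big)_{j<\omega}$ with $(m_j,B_j,g_j)\in\Pi_{r_j}$ and $r_j\le j$, in which every element of every $\Pi_r$ occurs. (List every element infinitely often, then replace each term with $r_j>j$ by a fixed element of $\Pi_0$.) Write points of $Q\times N^\omega$ as $w=(v,y_0,y_1,\dots)$ with $y_j=(z_j,k_j)$, $z_j\in N_{k_j}\subset K$, and put $\pi_r(w)=(v,y_0,\dots,y_{r-1})\in Y_r$. Let $W$ be the set of $w$ such that for all $j$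
\begin{equation}\label{eq:W}
k_j\ge m_j,\qquad\text{and}\qquad \pi_{r_j}(w)\in\operatorname{int}B_j\ \Rightarrow\ z_j=g_j(\pi_{r_j}(w)).
\end{equation}
The set $W$ is closed: $k_j$ is locally constant, and the points with $\pi_{r_j}(w)\in\operatorname{int}B_j$ and $z_j\ne g_j(\pi_{r_j}(w))$ form an open set because $K$ is Hausdorff. For $h\in\omega^\omega$ let $U_h=\{w\in W:k_j\le h(j)\text{ for all }j\}$.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] Every metrizable compactum $X$ with $\dim X\le K$ embeds in $W$.
\item[(b)] Every compact $Z\subset W$ has $\dim Z\le K$.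
\item[(c)] Each $U_h$ is a metrizable compactum with $\dim U_h\le K$; if $h\le h'$ then $U_h\subset U_{h'}$; and every compact $Z\subset W$ lies in some $U_h$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Start with an embedding $v:X\to Q$ and define $y_0,y_1,\dots$ recursively. When $y_0,\dots,y_{j-1}$ are defined, so is $a=(v,y_0,\dots,y_{r_j-1}):X\to Y_{r_j}$, since $r_j\le j$. The map $g_ja$ on the closed set $a^{-1}(B_j)$ extends to $z_j:X\to K$, with image in $N_k$ for some $k\ge m_j$. Put $y_j=(z_j,k)$. The map $(v,y_0,y_1,\dots)$ satisfies \eqref{eq:W} and is injective, hence an embedding of the compactum $X$ in $W$.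

(b) Let $A\subset Z$ be closed and $f:A\to N_m\subset K$. The space $Z$ is the inverse limit of the compacta $\pi_r(Z)$, being a closed subset of $Q\times N^\omega$. By Lemma~\ref{lem:limit} there are $r$ and $f':\pi_r(A)\to N_m$ with $f'\pi_r|_A\simeq f$, and by Lemma~\ref{lem:sample} there is $(m,B,g)\in\Pi_r$ with $\pi_r(A)\subset\operatorname{int}B$ and $g|_{\pi_r(A)}\simeq f'$. It is listed at some $j$ with $r_j=r$. By \eqref{eq:W} the map $z_j:Z\to K$ equals $g\pi_r\simeq f$ on $A$; apply Lemma~\ref{lem:hep}(b).

(c) $U_h$ is closed in the compact metrizable space $Q\times\prod_j\bigsqcup_{k\le h(j)}N_k\times\{k\}$, and (b) applies. On a compact $Z$ each locally constant function $k_j$ is bounded by some $h(j)$.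
\end{proof}

\begin{remark}
By Lemma~\ref{lem:W}, a $(K,\omega)$-universal space exists if and only if a single $U_h$ contains copies of all metrizable compacta $X$ with $\dim X\le K$. If $K$ is finite and $N_k=K$ for all $k$, we may take $k=m_j$ in the proof of (a), so $h(j)=m_j$ works. For $K$ as in Theorem~\ref{thm:A} no $h$ works.
\end{remark}

It remains to pack many $U_h$ into one compactum. The one-point compactification of their disjoint union would do here; Section~\ref{sec:C} needs a version in which the point is replaced by a compactum $V$. Let $V$ and $U_i$ $(i\in\Lambda)$ be compacta and $r_i:U_i\to V$ maps. Let $V\ltimes(U_i)$ be the set $V\sqcup\bigsqcup_iU_i$ with the topology generated by the open subsets of the $U_i$ and the sets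
\[
[O,F]=O\cup\bigcup_{i\notin F}r_i^{-1}(O),\qquad O\subset V\text{ open},\quad F\subset\Lambda\text{ finite}.
\]
These sets form a base, since $[O,F]\cap[O',F']=[O\cap O',F\cup F']$ and $[O,F]$ meets each $U_i$ in an open set. The spaces $V$ and $U_i$ keep their topologies.

\begin{lemma}\label{lem:fan}
The space $V'=V\ltimes(U_i)$ is a compactum in which each $U_i$ is clopen, the map $r=\mathrm{id}_V\cup\bigcup_ir_i$ is a retraction onto $V$, and $\operatorname{wt}V'\le\max(\operatorname{wt}V,\sup_i\operatorname{wt}U_i,|\Lambda|,\omega)$. If $\dim V\le K$ and $\dim U_i\le K$ for all $i$, then $\dim V'\le K$.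
\end{lemma}

\begin{proof}
The complement of $U_i$ is $[V,\{i\}]$, so $U_i$ is clopen and $V$ is closed. The map $r$ is continuous as $r^{-1}(O)=[O,\emptyset]$. Two points of $V$ are separated by means of $r$, two points of one $U_i$ inside $U_i$, and all other pairs by a clopen $U_i$; so $V'$ is Hausdorff. An open $\Omega\supset V$ contains all but finitely many $U_i$: finitely many sets $[O_1,F_1],\dots,[O_s,F_s]\subset\Omega$ cover $V$, and for $i\notin\bigcup F_t$ we have $U_i=\bigcup_tr_i^{-1}(O_t)\subset\Omega$. Hence finitely many members of an open cover, chosen to cover $V$, miss only parts of finitely many compact $U_i$, and $V'$ is compact. Letting $O$ run over a base of $V$ and using bases of the $U_i$ gives the bound on the weight. Finally let $A\subset V'$ be closed and $f:A\to K$. Extend $f|_{A\cap V}$ over $V$, and extend the resulting map on $A\cup V$ over an open $\Omega\supset A\cup V$ by Lemma~\ref{lem:hep}(a). Let $F$ be the finite set of $i$ with $U_i\not\subset\Omega$. Keep this extension on the clopen set $[V,F]\subset\Omega$, and on each $U_i$, $i\in F$, extend $f|_{A\cap U_i}$ separately.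
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal D$ be a dominating family of size $\mathfrak d$ and $U=\{\mathrm{pt}\}\ltimes(U_h)_{h\in\mathcal D}$. By Lemmas~\ref{lem:W}(c) and~\ref{lem:fan}, $\dim U\le K$ and $\operatorname{wt}U\le\mathfrak d$. A metrizable compactum $X$ with $\dim X\le K$ embeds in $W$, hence in some $U_{h}$, hence in $U_{h'}$ for an $h'\in\mathcal D$ with $h\le h'$. For $K$ as in Theorem~\ref{thm:A}, no $U$ of weight $<\mathfrak d$ has these properties, by that theorem.
\end{proof}

\section{Universal spaces of large weight}\label{sec:C}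

Two new difficulties appear in Theorem~\ref{thm:C}: $K$ may have very many finite subcomplexes, and the number of possible ``cost functions'' on a space of weight $\alpha$ is as large as $2^\alpha$. We deal with them in turn.

\subsection*{Reducing $K$ to at most $2^\omega$ tasks}
There are only countably many finite simplicial complexes up to isomorphism, and all that matters about a map $u:J\to K$ from such a complex is the set of finite complexes containing $J$ over which $u$ extends. A \emph{task} is a pair $\tau=\big(J_\tau,(N_{\tau,k})_{k<\omega}\big)$ in which each $(N_{\tau,k},J_\tau)$ is a finite CW-pair. A compactum $X$ \emph{solves} $\tau$ if for every closed $A\subset X$ and $f:A\to J_\tau$ there is $k$ such that $f$ extends to a map $X\to N_{\tau,k}$.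

\begin{lemma}\label{lem:tasks}
For every CW-complex $K$ there is a set $\mathcal T$ of tasks, with $|\mathcal T|\le2^\omega$ and with $|\mathcal T|\le\omega$ if $K$ is countable, such that a compactum $X$ has $\dim X\le K$ if and only if it solves every $\tau\in\mathcal T$.
\end{lemma}

\begin{proof}
If $K$ is the union of finite subcomplexes $N_0\subset N_1\subset\cdots$, take the tasks $\big(N_m,(N_{m+k})_{k<\omega}\big)$, $m<\omega$; both implications hold because a map of a compactum to $K$ lands in some $N_k$.

In general, let $\mathcal J$ be a countable set representing all nonempty finite simplicial complexes up to isomorphism. For $J\in\mathcal J$ let $\mathcal S_J\ni J$ be a countable set representing, up to isomorphism fixing $J$, all finite simplicial complexes that contain $J$ as a subcomplex. For $u:J\to K$ let $T(u)$ be the set of $N\in\mathcal S_J$ over which $u$ extends; it contains $J$. Let $\mathcal T$ consist of all pairs $(J,T(u))$, each $T(u)$ enumerated as a sequence with repetitions allowed. As $T(u)\subset\mathcal S_J$, we have $|\mathcal T|\le2^\omega$.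

Suppose $X$ solves all tasks, and let $f:A\to K$ have image in a nonempty finite subcomplex $M$. Choose $J\in\mathcal J$ and inverse homotopy equivalences $a:M\to J$, $b:J\to M\subset K$. The task $(J,T(b))$ gives $N\in T(b)$ and an extension $X\to N$ of $af$. Composing with an extension $N\to K$ of $b$, we get a map $X\to K$ that restricts to $baf\simeq f$ on $A$. Lemma~\ref{lem:hep}(b) extends $f$.

Suppose $\dim X\le K$, and let $u:J\to K$ and $f:A\to J$ be given. Extend $uf$ to $F:X\to K$ and let $M\supset u(J)\cup F(X)$ be a finite subcomplex. We need a simplicial complex $N\supset J$ that plays the role of the mapping cylinder of $u:J\to M$. Take a finite simplicial complex $L$ and inverse homotopy equivalences $a:M\to L$, $b:L\to M$. For an iterated barycentric subdivision $J'$ of $J$ there are simplicial maps $v:J'\to L$ with $v\simeq au$ and $c:J'\to J$ with $c\simeq\mathrm{id}$, where $|J'|=|J|$. The domain of $v$ is $J'$, whereas $N$ must contain $J$ itself; so we put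
\[
N=\operatorname{Cyl}(c)\cup_{J'}\operatorname{Cyl}(v),
\]
a finite simplicial complex containing $J$, $J'$ and $L$ as disjoint subcomplexes. Let $i,i':|J|\to N$ be the inclusions of $J$ and $J'$. By Lemma~\ref{lem:cyl}, $i'\simeq ic\simeq i$ in $\operatorname{Cyl}(c)$ and $i'\simeq v$ in $\operatorname{Cyl}(v)$; hence $i\simeq v$ in $N$.

There is a retraction $\varrho:N\to L$. On $\operatorname{Cyl}(v)$ take the retraction of Lemma~\ref{lem:cyl}, which is $v$ on $J'$. On $\operatorname{Cyl}(c)$ we must extend $v:J'\to L$; the retraction $\operatorname{Cyl}(c)\to J$ followed by $v:|J|\to L$ extends $vc\simeq v$, so Lemma~\ref{lem:hep}(b) applies. Now $\varrho i\simeq\varrho v=v$ in $L$, so $b\varrho:N\to K$ restricts on $J$ to a map homotopic to $bv\simeq bau\simeq u$. By Lemma~\ref{lem:hep}(b), $u$ extends over $N$, so $N$ is isomorphic, fixing $J$, to a member of $T(u)$. Finally, $aF:X\to L\subset N$ restricts on $A$ to $auf\simeq vf\simeq if$ in $N$, and Lemma~\ref{lem:hep}(b) extends $f$ to a map $X\to N$.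
\end{proof}

\subsection*{Resolving one compactum}
Fix $K$ and $\mathcal T$. The next lemma repeats the idea of adjoining solutions as coordinates, but fixes the cost function $h$ at each step, so that all spaces are compact.

\begin{lemma}\label{lem:resolve}
Let $\mu\ge\max(|\mathcal T|,\omega)$ be a cardinal and $Y$ a compactum with $\operatorname{wt}Y\le\mu$. There are compacta $Y_t$ and maps $r_t:Y_t\to Y$ $(t\in T)$ with $|T|\le2^\mu$, $\operatorname{wt}Y_t\le\mu$ and $\dim Y_t\le K$, such that every map $a:X\to Y$ of a compactum $X$ with $\dim X\le K$ factors as $a=r_ta_t$ for some $t\in T$ and $a_t:X\to Y_t$.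
\end{lemma}

\begin{proof}
For a compactum $Z$ of weight $\le\mu$ let $\Pi(Z)$ be the set of triples $\theta=(\tau_\theta,B_\theta,g_\theta)$ with $\tau_\theta\in\mathcal T$ and $(B_\theta,g_\theta)\in\Theta(Z,J_{\tau_\theta})$; then $|\Pi(Z)|\le\mu$. For $h\in\omega^{\Pi(Z)}$ let
\[
Z^h=\Big\{\big(z,(y_\theta)\big)\in Z\times\prod_{\theta\in\Pi(Z)}N_{\tau_\theta,h(\theta)}\ :\ z\in\operatorname{int}B_\theta\Rightarrow y_\theta=g_\theta(z)\text{ for all }\theta\Big\}.
\]
As for \eqref{eq:W}, the violation of each condition is open, so $Z^h$ is a compactum of weight $\le\mu$. If $\dim X\le K$ and $a:X\to Z$, then $X$ solves each $\tau_\theta$, so $g_\theta a:a^{-1}(B_\theta)\to J_{\tau_\theta}$ extends to a map $X\to N_{\tau_\theta,h(\theta)}$ for some $h(\theta)$. These maps lift $a$ to $Z^h$.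

The space $Z^h$ solves the problems coming from $Z$ but poses new ones, so we iterate. Let $T$ be the set of sequences $t=(h_0,h_1,\dots)$ with $h_i\in\omega^{\Pi(Z_i)}$, where $Z_0=Y$ and $Z_{i+1}=Z_i^{h_i}$. Put $Y_t=\varprojlim Z_i$ with projections $\pi_i$, and $r_t=\pi_0$. At each step there are at most $\omega^\mu=2^\mu$ choices, so $|T|\le(2^\mu)^\omega=2^\mu$; also $\operatorname{wt}Y_t\le\mu$. Lifting $a:X\to Y$ successively to $Z_1,Z_2,\dots$ produces $t$ and $a_t$. To see that $Y_t$ solves $\tau\in\mathcal T$, let $A\subset Y_t$ be closed and $f:A\to J_\tau$. Lemma~\ref{lem:limit} gives $i$ and $f':\pi_i(A)\to J_\tau$ with $f'\pi_i|_A\simeq f$, and Lemma~\ref{lem:sample} gives $\theta\in\Pi(Z_i)$ with $\tau_\theta=\tau$, $\pi_i(A)\subset\operatorname{int}B_\theta$ and $g_\theta|_{\pi_i(A)}\simeq f'$. Then $y_\theta\pi_{i+1}:Y_t\to N_{\tau,h_i(\theta)}$ restricts on $A$ to $g_\theta\pi_i|_A\simeq f$, and Lemma~\ref{lem:hep}(b) extends $f$. By Lemma~\ref{lem:tasks}, $\dim Y_t\le K$.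
\end{proof}

\subsection*{Gluing along a tree}
Applied to $Y=I^\alpha$, Lemma~\ref{lem:resolve} yields up to $2^\alpha$ spaces $Y_t$ that together contain every $X$, too many for weight $\alpha$. We therefore embed $X$ one coordinate at a time. After $\lambda<\alpha$ coordinates the spaces have weight below $\alpha$, so the hypothesis $2^\mu\le\alpha$ leaves at most $\alpha$ possibilities. These form the levels of a tree, and we glue level by level with Lemma~\ref{lem:fan}, so that the branches, however many, need not be glued in one by one.

\begin{proof}[Proof of Theorem~\ref{thm:C}]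
In both cases $|\mathcal T|<\alpha$: either $|\mathcal T|\le\omega<\alpha$ or $|\mathcal T|\le2^\omega<\alpha$. For ordinals $\lambda<\alpha$ put $\mu_\lambda=\max(|\lambda|,|\mathcal T|,\omega)$. Then $\mu_\lambda<\alpha$, which uses that $\alpha$ is uncountable, and so $2^{\mu_\lambda}\le\alpha$.

\emph{The tree.} For $\lambda<\alpha$ we define a set $S_\lambda$ of sequences of ordinals of length $\lambda$ and compacta $U_s$ $(s\in S_\lambda)$ with $\operatorname{wt}U_s\le\mu_\lambda$, $\dim U_s\le K$, and compatible maps $U_s\to U_{s|\nu}$ $(\nu\le\lambda)$, where $s|\nu\in S_\nu$ is the initial segment. Let $S_0=\{\emptyset\}$ and let $U_\emptyset$ be a point. For $s\in S_\lambda$ apply Lemma~\ref{lem:resolve} to $Y=U_s\times I$ with $\mu=\mu_\lambda$, and identify the index set $T_s$ with a cardinal $\le2^{\mu_\lambda}$. The sequences $s^\frown t$ with $s\in S_\lambda$, $t\in T_s$ form $S_{\lambda+1}$, and $U_{s^\frown t}=Y_t$ maps to $U_s$ by $Y_t\to U_s\times I\to U_s$. For limit $\lambda$, let $S_\lambda$ consist of the $s$ of length $\lambda$ with $s|\nu\in S_\nu$ for all $\nu<\lambda$, and put $U_s=\varprojlim_{\nu<\lambda}U_{s|\nu}$;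 then $\operatorname{wt}U_s\le\mu_\lambda$, and $\dim U_s\le K$ by Lemma~\ref{lem:limit}. All entries of $s\in S_\lambda$ are ordinals below $2^{\mu_\lambda}$, so $|S_\lambda|\le(2^{\mu_\lambda})^{|\lambda|}\le2^{\mu_\lambda}\le\alpha$.

\emph{The space.} We define an inverse system of compacta $V_\lambda$ $(\lambda<\alpha)$ and maps $j_s:U_s\to V_\lambda$ $(s\in S_\lambda)$ such that $j_s$ followed by $V_\lambda\to V_\nu$ equals $U_s\to U_{s|\nu}$ followed by $j_{s|\nu}$. Let $V_0=U_\emptyset$, $j_\emptyset=\mathrm{id}$. Let $V_{\lambda+1}=V_\lambda\ltimes(U_{s})_{s\in S_{\lambda+1}}$ with $r_{s}$ the composite $U_{s}\to U_{s|\lambda}\xrightarrow{j_{s|\lambda}}V_\lambda$; the bonding map $V_{\lambda+1}\to V_\lambda$ is the retraction $r$ and $j_s$ is the inclusion, so compatibility holds by the choice of $r_s$. For limit $\lambda$ let $V_\lambda=\varprojlim_{\nu<\lambda}V_\nu$ and $j_s=\varprojlim_{\nu<\lambda}j_{s|\nu}$. Put $U=\varprojlim_{\lambda<\alpha}V_\lambda$. By induction, $\dim V_\lambda\le K$ and $\operatorname{wt}V_\lambda\le\alpha$: at successors by Lemma~\ref{lem:fan} and $|S_{\lambda+1}|\le\alpha$,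 at limits by Lemma~\ref{lem:limit} and the weight bound for inverse limits. The same limit step gives $\dim U\le K$ and $\operatorname{wt}U\le\alpha$.

\emph{Universality.} Let $\dim X\le K$ and $\operatorname{wt}X\le\alpha$. Choose maps $c_\lambda:X\to I$ $(\lambda<\alpha)$ that separate points (Example~\ref{ex:cubes}). We build $s_\lambda\in S_\lambda$ extending one another and compatible maps $a_\lambda:X\to U_{s_\lambda}$. Let $a_0$ be constant. Given $a_\lambda$, Lemma~\ref{lem:resolve} lifts $(a_\lambda,c_\lambda):X\to U_{s_\lambda}\times I$ to a map $a_{\lambda+1}:X\to U_{s_\lambda{}^\frown t}$ for some $t$; put $s_{\lambda+1}=s_\lambda{}^\frown t$. At a limit $\lambda$ let $s_\lambda$ be the union of the $s_\nu$ and $a_\lambda=\varprojlim a_\nu$. The maps $j_{s_\lambda}a_\lambda:X\to V_\lambda$ are compatible and define $a:X\to U$. If $x\ne x'$, then $c_\lambda(x)\ne c_\lambda(x')$ for some $\lambda$. Since $c_\lambda$ factors through $a_{\lambda+1}$, we get $a_{\lambda+1}(x)\ne a_{\lambda+1}(x')$, and since $j_{s_{\lambda+1}}$ is an inclusion, $x$ and $x'$ have different images in $V_{\lambda+1}$. So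 $a$ is injective, hence an embedding of the compactum $X$ in $U$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The Extension Dimension of Universal Spaces},
\texttt{https://hrcak.srce.hr/file/2309}.

\end{thebibliography}
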